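# Primitive groups of base size three with arbitrarily long greedy bases

All groups in these notes are finite.

## Transitive groups of base size at most two

Let $G$ be a permutation group on a set $\Omega$ with $|\Omega|=n$.

**Definition (base).** A base for $G$ is a sequence $(\alpha_1,\dots,\alpha_d)$ of points of $\Omega$ whose pointwise stabilizer in $G$ is the identity. The minimal base size $b=b(G)$ is the smallest length of a base.

**Definition (greedy base).** Write $G(i)$ for the pointwise stabilizer of the first $i$ chosen points, so $G(0)=G$. The greedy algorithm, due to Blaha, always chooses $\alpha_i$ from a longest orbit of $G(i-1)$ and stops as soon as $G(i)$ is trivial. When several orbits share the maximal length, any of them may be used, so one group can have several different greedy bases.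

**Definition (primitive).** $G$ is primitive if it is transitive on $\Omega$ and preserves no partition of $\Omega$ other than the two trivial ones.

For example, let $p$ be an odd prime and let the dihedral group of order $2p$ act on the $p$ vertices of a regular $p$-gon. It is transitive of prime degree, hence primitive. A vertex stabilizer has order $2$ and its orbits have lengths $1,2,2,\dots,2$. The greedy algorithm takes any vertex, then a vertex from an orbit of length $2$, and stops. It finds two points, and one point is not enough. This is typical of small base size.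

**Proposition 1.** If $G$ is primitive with $b\le 2$, every greedy base has size $b$.

**Proof.** If $b=0$, then $G=1$ and the algorithm stops at once with the empty sequence. If $b=1$, then some point has trivial stabilizer. Since $G$ is transitive, all point stabilizers are conjugate, so all are trivial, and any first point ends the algorithm.

Let $b=2$, let $(\beta_1,\beta_2)$ be a base and let $\alpha$ be the first greedy point. By transitivity some $g\in G$ maps $\beta_1$ to $\alpha$, and the image of $(\beta_1,\beta_2)$ under $g$ is again a base. So the orbit of $g\beta_2$ under $G_\alpha$ has length $|G_\alpha|$. No orbit of $G_\alpha$ is longer than that. Hence every longest orbit of $G_\alpha$ has length exactly $|G_\alpha|$, and any point of it has trivial stabilizer in $G_\alpha$. Since $b=2$, we have $G_\alpha\ne1$, so the algorithm does not stop earlier. $\square$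

The proof rests on one coincidence: if $G_\alpha$ has an orbit of length $|G_\alpha|$, then the longest orbit is the one we want. For $b=3$ it is gone. The greedy second point $\beta$ makes $|G_{\alpha\beta}|$ as small as possible, but what we want is that $G_{\alpha\beta}$ have an orbit of length $|G_{\alpha\beta}|$. A small group can fail this while a larger two-point stabilizer has it. How bad can the damage be?

## The conjectured linear bound and its failure

For an arbitrary permutation group of degree $n$ with minimal base size $b$ it is known that every greedy base has size at most $b(\log\log n+c)$ for some constant $c$. For primitive groups, the problem, taken from "Permutation Groups", https://github.com/lclem/librarian, asks to prove or disprove a stronger statement.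

**Conjecture.** There is an absolute constant $c$ such that, if a primitive group has minimal base size $b$, then any base produced by the greedy algorithm has size at most $cb$.

The conjecture is false, already for $b=3$, and no other function of $b$ can replace $cb$.

**Theorem 2.** Let $b\ge3$ and $L\ge1$ be integers. There is a finite primitive group $G$ (of affine type) with minimal base size exactly $b$ such that every base produced by the greedy algorithm, however ties are broken, has size at least $L+b-1$.

To see that this refutes the conjecture, fix $b=3$ and any $c$, and take $L>3c$: all greedy bases have size at least $L+2>3c$. In the same way, for each fixed $b\ge3$, letting $L\to\infty$ shows that no bound $F(b)$ of any shape exists, even if ties are broken in the most favorable way. Together with Proposition 1, the greedy base size of primitive groups is bounded for given $b$ exactly when $b\le2$. The construction also gives a growth rate. Here $\log^* x$ is the number of times $\log_2$ must be applied to $x$ until the value is at most $1$; for instance $\log^*16=3$.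

**Proposition 3.** There are a constant $C$ and primitive groups of base size $3$ and arbitrarily large degree $n$ all of whose greedy bases have size at least $\frac13\log^*n-C$.

## Affine groups reduce the problem to linear groups

From now on $p$ is an odd prime and vector spaces are finite-dimensional over $\mathbb F_p$.

**Definition (pair).** A pair $(Y,U)$ is a vector space $U\neq0$ together with a subgroup $Y\le GL(U)$ that is nontrivial and irreducible on $U$. We attach four numbers to it:

- $\nu(Y)$ is the number of $Y$-orbits on $U$, including $\{0\}$; so $\nu(Y)\ge2$.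
- $b(Y)$ is the minimal base size of $Y$ on $U$.
- $R_d(Y)$ is the number of regular orbits of $Y$ on $U^d$ under the diagonal action, a regular orbit being one whose points have trivial stabilizer.
- $\gamma(Y)$ is the minimum length of a greedy sequence for $Y$. A greedy sequence is $u_1,\dots,u_r\in U$ with each $u_i$ in a longest orbit of $Y_{u_1,\dots,u_{i-1}}$, with $Y_{u_1,\dots,u_r}=1$ and $Y_{u_1,\dots,u_{r-1}}\ne1$.

Since a base can be lengthened by repeating points, $b(Y)\le d$ if and only if $R_d(Y)\ge1$. Also $\gamma(Y)\ge b(Y)$.

As an example take $Y=\{\pm1\}$ on $U=\mathbb F_3$. The orbits are $\{0\}$ and $\{1,-1\}$, so $\nu(Y)=2$; one nonzero vector is a base, so $b(Y)=\gamma(Y)=1$. All nonzero vectors of $U^d$ have trivial stabilizer, so $R_d(Y)=(3^d-1)/2$, that is $R_1=1$ and $R_2=4$.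

**Lemma 4.** Let $(H,V)$ be a pair and let $G=V{:}H$ be the group of all maps $x\mapsto hx+v$ on $\Omega=V$. Then $G$ is primitive, $b(G)=1+b(H)$, and every greedy base of $G$ has size at least $1+\gamma(H)$.

**Proof.** The translations make $G$ transitive, and $G_0=H$. Suppose $G$ preserves a partition and let $B$ be the part containing $0$. Translation by $v$ maps $B$ to the part containing $v$, so it fixes $B$ exactly when $v\in B$. Thus $B$ is the set of $v$ whose translation preserves $B$, which is a subgroup of $V$, hence a subspace, because scalars in $\mathbb F_p$ are repeated sums. As $H$ fixes $0$, it preserves $B$. By irreducibility $B=0$ or $B=V$, and $G$ is primitive.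

Applying an element of $G$ to a base gives a base of the same length, and greedy bases go to greedy bases. So we may assume the first point is $0$. The rest is then a base for $G_0=H$, and conversely; hence $b(G)=1+b(H)$. If the base is greedy, the rest is a greedy sequence for $H$, so it has length at least $\gamma(H)$. $\square$

So we want pairs $(H,V)$ with $b(H)=b-1$ fixed and $\gamma(H)$ as large as we like.

## Orbits and stabilizers in wreath products

All our groups are built by wreath products. If $Y$ acts on a set $M$ and $T\le S_k$, then $Y\wr T$ consists of elements $(y;\sigma)$ with $y=(y_1,\dots,y_k)\in Y^k$, $\sigma\in T$, and it acts on $M^k$ by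
$$((y;\sigma)w)_i=y_i\,w_{\sigma^{-1}(i)}. \tag{1}$$
For a pair $(Y,U)$ and $M=U$ this action is linear and faithful: a nonzero vector supported on coordinate $j$ goes to one supported on coordinate $\sigma(j)$, so a trivially acting element has $\sigma=1$ and then all $y_i=1$.

We also use it for $M=U^d$. A $d$-tuple $(w^1,\dots,w^d)$ of vectors of $U^k$ can be rewritten as the $k$-tuple $\delta=(\delta_1,\dots,\delta_k)$ with $\delta_i=(w^1_i,\dots,w^d_i)\in U^d$. By (1) the diagonal action of $Y\wr T$ on $(U^k)^d$ becomes the action (1) on $(U^d)^k$.

**Lemma 5.** Let $(Y,U)$ be a pair and $T\le S_k$.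

(a) If $T$ is transitive, then $(Y\wr T,U^k)$ is a pair.

(b) For any $Y$-set $M$, the orbits of $Y\wr T$ on $M^k$ correspond to the $T$-orbits on $k$-tuples of $Y$-orbits on $M$.

(c) If $\delta\in(U^d)^k$ has trivial stabilizer in $Y\wr T$, then each $\delta_i$ has trivial stabilizer in $Y$, and there is no $\sigma\in T$ with $\sigma\ne1$ such that $\delta_{\sigma^{-1}(i)}$ and $\delta_i$ lie in the same $Y$-orbit for all $i$. In particular, for $T$ arbitrary, $b(Y\wr T)\ge b(Y)$.

(d) If $\delta_1,\dots,\delta_k$ lie in distinct regular $Y$-orbits on $U^d$, then $\delta$ has trivial stabilizer in $Y\wr T$.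

(e) Put $R=R_d(Y)$. Then $R_d(Y\wr S_k)=\binom Rk$. If $C_k$ acts regularly on the $k$ coordinates and $R\ge k$, then $R_d(Y\wr C_k)\ge\frac1kR(R-1)\cdots(R-k+1)$.

**Proof.** (a) Let $N\ne0$ be a submodule of $U^k$. By transitivity $N$ contains some $w$ with $w_1\neq0$. The fixed space of $Y$ on $U$ is a submodule, and it is proper because $Y\ne1$, so it is $0$. Hence some $y\in Y$ moves $w_1$. Let $y$ act on coordinate $1$ only; then $w-yw\in N$ is nonzero and supported on coordinate $1$. Irreducibility of $Y$ gives $U\oplus0\oplus\dots\oplus0\le N$, and transitivity gives $N=U^k$. Clearly $Y\wr T\ne1$.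

(b) If $\delta_i\in\Delta_i$ for all $i$, then by (1) the $i$-th entry of $(y;\sigma)\delta$ lies in $\Delta_{\sigma^{-1}(i)}$. So the orbit of $\delta$ determines $(\Delta_1,\dots,\Delta_k)$ up to $T$. Conversely, if the tuples of two points agree up to $T$, apply a suitable $\sigma$ to make them equal and then an element of $Y^k$ to make the points equal.

(c) If $y\in Y$ fixes $\delta_i$, then the element acting as $y$ on coordinate $i$ and trivially elsewhere fixes $\delta$, so $y=1$. If a $\sigma$ as described existed, there would be $y_i\in Y$ with $y_i\delta_{\sigma^{-1}(i)}=\delta_i$ for all $i$, and $(y;\sigma)\neq1$ would fix $\delta$. For the last claim, the first coordinates of a base of $Y\wr T$ form a base of $Y$.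

(d) If $(y;\sigma)$ fixes $\delta$, then $y_i\delta_{\sigma^{-1}(i)}=\delta_i$. As the orbits are distinct, $\sigma=1$; as they are regular, each $y_i=1$.

(e) By (b) and (d), the $T$-orbits on ordered $k$-tuples of distinct regular $Y$-orbits give distinct regular orbits of $Y\wr T$. There are $R(R-1)\cdots(R-k+1)$ such tuples, and $T$ acts on them freely, so we obtain $R(R-1)\cdots(R-k+1)/|T|$ regular orbits. This is the claim for $C_k$, and it gives $R_d(Y\wr S_k)\ge\binom Rk$. For $S_k$ there are no others: if $\delta$ has trivial stabilizer, all $\delta_i$ are in regular orbits by (c), and if $\delta_i,\delta_j$ were in the same orbit with $i\neq j$, the transposition $\sigma=(i\,j)$ would contradict (c). $\square$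

The next lemma shows how to predict the longest orbit of a wreath product with a symmetric group.

**Lemma 6.** Let $X\le GL(W)$, let $t>0$ be real, and suppose $m=\sum_{O'}\lfloor|O'|/t\rfloor\ge1$, the sum over all $X$-orbits $O'$ on $W$. Then $X\wr S_m$ has a unique longest orbit on $W^m$. It consists of the vectors with exactly $\lfloor |O'|/t\rfloor$ coordinates in $O'$, for every $O'$.

**Proof.** By Lemma 5(b) an orbit is given by the numbers $m_{O'}$ of coordinates in each $O'$, with $\sum m_{O'}=m$. Counting the arrangements of the coordinates and then the choices inside each $O'$, its length is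
$$m!\prod_{O'}\frac{|O'|^{m_{O'}}}{m_{O'}!}=m!\prod_{O'}\prod_{j=1}^{m_{O'}}\frac{|O'|}{j}. \tag{2}$$
Consider all pairs $(O',j)$ with $j\ge1$, and give $(O',j)$ the weight $|O'|/j$. The length (2) is $m!$ times the product of the weights in the set $P=\{(O',j):1\le j\le m_{O'}\}$, which has $m$ elements. Let $P_0$ be the set of all pairs of weight at least $t$. Since $|O'|/j\ge t$ means $j\le|O'|/t$, the set $P_0$ has exactly $m$ elements and belongs to $m_{O'}=\lfloor|O'|/t\rfloor$. Any other choice gives a set $P\ne P_0$ with $|P|=|P_0|$. Passing from $P_0$ to $P$ replaces at least one pair of weight at least $t$ by equally many pairs of weight less than $t$, so the product becomes strictly smaller. $\square$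

**Lemma 7.** In the situation of Lemma 6, let $O$ be an $X$-orbit with $\lfloor|O|/t\rfloor=1$ and let $w_0\in O$. Suppose $W=U\oplus W'$ and $X_{w_0}=Y\times K_0$, where $(Y,U)$ is a pair, $Y$ acts trivially on $W'$, and $K_0$ acts on $W'$ and trivially on $U$. Then every greedy sequence for $X\wr S_m$ on $W^m$ has length at least $1+\gamma(Y)$.

**Proof.** **Step 1: the stabilizer of the first vector contains $Y$ as a direct factor.** By Lemma 6 every greedy sequence for $H=X\wr S_m$ starts with a vector $v$ of the unique longest orbit. Applying an element of $H$ to the whole sequence, we may assume that the coordinates of $v$ lying in $O'$ all equal one representative $w_{O'}$, with $w_O=w_0$. If $(x;\pi)\in H_v$, then $x_iv_{\pi^{-1}(i)}=v_i$. So $v_{\pi^{-1}(i)}$ and $v_i$ lie in the same $X$-orbit, hence are equal, and $x_i\in X_{v_i}$. Conversely all such elements fix $v$. With $m_{O'}=\lfloor|O'|/t\rfloor$,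
$$H_v=\prod_{O'}X_{w_{O'}}\wr S_{m_{O'}},$$
each factor acting on its own coordinates. As $m_O=1$, the factor for $O$ is $X_{w_0}=Y\times K_0$ acting on one copy of $W=U\oplus W'$. Hence $H_v=Y\times K$ and $W^m=U\oplus V'$, where $Y$ acts on $U$ as given and trivially on $V'$, and $K$ acts on $V'$ and trivially on $U$.

**Step 2: from here on the greedy algorithm also runs on $Y$.** For a product $Y_1\times K_1$ with $Y_1\le Y$, $K_1\le K$, the orbit of $u+v'$ (with $u\in U$, $v'\in V'$) is the sum of the sets $Y_1u$ and $K_1v'$, of length $|Y_1u|\cdot|K_1v'|$. It is longest if and only if both factors are longest, and the stabilizer is again a product, $(Y_1)_u\times(K_1)_{v'}$. So the $U$-components of the remaining vectors are chosen greedily for $Y$, and the last stabilizer in $Y$ is trivial. Cut off where the stabilizer in $Y$ first becomes trivial, they form a greedy sequence for $Y$. So at least $\gamma(Y)$ vectors follow $v$. $\square$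

## The wreath product with $S_{|U|}$ and the exponent it loses

Lemma 7 suggests an immediate plan: find a wreath product whose longest orbit leaves one copy of $Y$ untouched, and repeat. The vector $0\in U$ has stabilizer $Y$, so take $X=Y$, $W=U$, $O=\{0\}$ and threshold $t=1$. Then $m=\sum_{O'}|O'|=|U|$. The longest orbit of $H=Y\wr S_{|U|}$ on $U^{|U|}$ has $|O'|$ coordinates in each $O'$; it contains the vector that lists every element of $U$ once. Lemma 7, with $W'=0$ and $K_0=1$, gives $\gamma(H)\ge1+\gamma(Y)$.

Here is the smallest case. Let $Y=\{\pm1\}$, $U=\mathbb F_3$, $H=Y\wr S_3$ of order $48$ on $\mathbb F_3^3$. The vectors with $z$ zero coordinates form one orbit of length $\binom3z2^{3-z}$, so the lengths for $z=0,1,2,3$ are $8,12,6,1$. The longest orbit is the one with exactly one zero. The stabilizer of $(0,1,1)$ is $\{\pm1\}\times S_2$, of order $4=48/12$, and the first coordinate still carries the full group $Y$.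

The gain in greedy length is automatic. The base size is what has to be watched. By Lemma 5(e),
$$R_d(Y\wr S_m)=\binom{R_d(Y)}m,\qquad\text{so}\qquad b(Y\wr S_m)\le d\iff R_d(Y)\ge m. \tag{3}$$
In the example $R_1(Y)=1<3\le4=R_2(Y)$, so $b(H)=2$. But $R_2(H)=\binom43=4$, and a second round, with $S_{27}$, would need $R_2(H)\ge27$. It breaks $b=2$.

A larger prime helps once more. Let $Y=\{\pm1\}$ on $\mathbb F_{11}$. Then $R_1(Y)=5$ and $R_2(Y)=(121-1)/2=60$. For $H_1=Y\wr S_{11}$ on $V_1=\mathbb F_{11}^{11}$ we get $b(H_1)=2$, as $5<11\le60$, and
$$R_2(H_1)=\binom{60}{11}=342\,700\,125\,300\ \ge\ 11^{11}=285\,311\,670\,611=|V_1|.$$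
So $H_2=H_1\wr S_{|V_1|}$ still has base size $2$, while $\gamma(H_2)\ge2+\gamma(Y)=3$. By Lemma 4 there is a primitive group with $b=3$ whose greedy bases all have at least $4$ points. A third round would need $R_2(H_2)=\binom{R_2(H_1)}{|V_1|}$ to be at least $|V_1|^{|V_1|}$. But this binomial coefficient is at most $2^{R_2(H_1)}<2^{2|V_1|}=4^{|V_1|}$, which is far smaller.

No choice of $(Y,U)$ saves the plan for fixed $d$. Put $N=|U|$ and $R_d(Y)=N^\alpha$; then $\alpha\le d$, because $R_d(Y)\le|U^d|$. Since $\binom RN\le R^N/N!\le(eR/N)^N$ and $|V|=N^N$, formula (3) gives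
$$R_d(Y\wr S_N)\le\big(eN^{\alpha-1}\big)^N=|V|^{\alpha-1+1/\ln N}.$$
The exponent drops by essentially $1$ in each round. If $N_0,N_1,\dots$ are the successive sizes, then $N_0\ge3$ and $\ln N_{i+1}=N_i\ln N_i\ge3\ln N_i$, so $\sum_i1/\ln N_i\le\frac{1}{\ln3}\cdot\frac32<2$. For base size at most $d$ after round $\ell$, (3) requires exponent at least $1$ after round $\ell-1$, so $1<d-(\ell-1)+2$, that is, $\ell\le d+1$. The plan stops after at most $d+1$ rounds.

## Making the threshold orbit large: a cyclic wreath product first

The computation shows where the loss comes from. For any $X$ on $W$ with $R_d(X)=|W|^\beta$ and any $m$ with $1\le m\le R_d(X)$, we have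
$$R_d(X\wr S_m)=\binom{R_d(X)}m\ge\Big(\frac{R_d(X)}m\Big)^m . \tag{4}$$
So, if $m=|W|^\mu$, the exponent drops from $\beta$ to no less than $\beta-\mu$. The first plan had $\mu=1$ because the threshold orbit was $\{0\}$, of length $1$, and this forced $m=|W|$. In general, with threshold $t=|O|$, we have $m\le|W|/|O|$. We therefore want an orbit $O$ that is nearly as large as $W$, of size about $|W|^{1-\varepsilon}$, and whose stabilizer still has $Y$ as a direct factor.

Such an orbit exists in a power of $U$. In $W=U^k$ take a vector with one zero coordinate and all other coordinates in a longest $Y$-orbit. The zero coordinate keeps a full copy of $Y$, and the orbit misses only about one factor $|U|$ of $|W|=|U|^k$. So $m$ is at most a small power of $|U|$, that is $\mu$ is of order $1/k$. The group $Y^k$ is reducible for $k\ge2$, so the coordinates must be permuted transitively; a cyclic group does this at the cost of a factor $k$. If $k$ is a large multiple of the number $L$ of rounds, the total loss stays below $\frac12$.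

One thing needs care. A longest $Y$-orbit on $U$ is close to $U$ in size only if $Y$ has few orbits. The following condition says so, and it will have to be re-established after every round. Fix $k\ge2$ and a pair $(Y,U)$ with
$$2k\,\nu^k\le|U|,\qquad\nu=\nu(Y). \tag{5}$$
Since $\nu\ge2$, this gives $|U|\ge k2^{k+1}\ge16$.

Let $W=U^k$ and $X=Y\wr C_k$, with $C_k$ regular on the coordinates. Let $O_1$ be a longest $Y$-orbit on $U$. It is not $\{0\}$, because $Y\ne1$, and $|O_1|\ge|U|/\nu$. Choose $a\in O_1$ and put
$$w_0=(0,a,\dots,a)\in W,\qquad O=\text{the }X\text{-orbit of }w_0 .$$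
By (1) an element $(y;\sigma)$ fixing $w_0$ satisfies $\sigma(1)=1$, since coordinate $1$ is the only zero one. As $C_k$ is regular, $\sigma=1$. Hence
$$X_{w_0}=Y\times Y_a^{\,k-1},\qquad|O|=\frac{k|Y|^k}{|Y|\,|Y_a|^{k-1}}=k|O_1|^{k-1}. \tag{6}$$
Finally set
$$m=\sum_{O'}\Big\lfloor\frac{|O'|}{|O|}\Big\rfloor\quad(O'\text{ over all }X\text{-orbits on }W),\qquad V=W^m,\qquad H=X\wr S_m,$$
and write $\Phi_k(Y,U)=(H,V)$. We have $|V|=|U|^{km}$, and $(H,V)$ is a pair by Lemma 5(a), applied twice.

For orientation, let $Y=\mathbb F_p^*$ on $\mathbb F_p$ and $k=2$. Then $\nu=2$, (5) says $p\ge16$, and $X=Y\wr C_2$ has three orbits on $\mathbb F_p^2$: $\{0\}$, the vectors with exactly one zero, and those with none, of lengths $1$, $2(p-1)$, $(p-1)^2$. Here $O$ is the second one and $m=1+\lfloor(p-1)/2\rfloor=(p+1)/2$. The longest orbit of $H$ has one coordinate in $O$ and $(p-1)/2$ coordinates in the third orbit.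

## Size, greedy length and regular orbits after one round

**Lemma 8.** Assume (5). Then

(i) $1\le m\le|U|^2/(2k^2)<|U|^2$;

(ii) $m\ge\nu(X)/2$;

(iii) $\nu(H)<8^m$;

(iv) $(H,V)$ satisfies (5) with the same $k$.

**Proof.** (i) bounds the number of copies, which is the cost in (4). The term $O'=O$ gives $m\ge1$. By (6) and $|O_1|\ge|U|/\nu$,
$$m\le\frac{|W|}{|O|}=\frac{|U|^k}{k|O_1|^{k-1}}\le\frac{|U|\,\nu^{k-1}}{k}\le\frac{|U|^2}{2k^2},$$
where the last inequality uses $\nu^{k-1}\le\nu^k\le|U|/(2k)$.

(ii) says that there are enough copies compared with the number of $X$-orbits. Each $X$-orbit is a union of $Y^k$-orbits, so $\nu(X)\le\nu^k$. Also $|O|\le k|U|^{k-1}$. So the orbits $O'$ with $|O'|<|O|$ have total size at most $\nu^k\cdot k|U|^{k-1}\le\frac12|U|^k=\frac12|W|$, by (5). The other orbits therefore have total size at least $\frac12|W|$. For real $s\ge1$ we have $\lfloor s\rfloor\ge s/2$: if $s<2$, then $\lfloor s\rfloor=1$, and if $s\ge2$, then $\lfloor s\rfloor\ge s-1\ge s/2$. Hence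
$$m\ge\frac1{2|O|}\sum_{|O'|\ge|O|}|O'|\ge\frac{|W|}{4|O|}\ge\frac{|U|}{4k}\ge\frac{\nu^k}2\ge\frac{\nu(X)}2 .$$

(iii) By Lemma 5(b) the $H$-orbits on $W^m$ correspond to multisets of size $m$ of $X$-orbits on $W$. With (ii),
$$\nu(H)=\binom{m+\nu(X)-1}{m}\le2^{m+\nu(X)-1}\le2^{3m-1}<8^m .$$

(iv) We need $2k\,\nu(H)^k\le|V|$. By (iii) it suffices that $2k\cdot8^{km}\le|U|^{km}$, that is, $(|U|/8)^{km}\ge2k$. As $|U|\ge16$, the left side is at least $2^{km}\ge2^k\ge2k$. $\square$

**Lemma 9.** Assume (5). Then $\gamma(H)\ge1+\gamma(Y)$.

**Proof.** Apply Lemmas 6 and 7 with threshold $t=|O|$. Then $\lfloor|O|/t\rfloor=1$. By (6), $X_{w_0}=Y\times K_0$ with $K_0=Y_a^{k-1}$, acting on $W=U\oplus U^{k-1}$, with $Y$ acting on the first coordinate only and $K_0$ on the others only. These are the hypotheses of Lemma 7. $\square$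

**Lemma 10.** Let $k\ge8$, assume (5), and suppose $R_d(Y)\ge|U|^\alpha$ with $\alpha\ge\frac12$. Then $R_d(H)\ge|V|^{\alpha-4/k}$.

**Proof.** **Step 1: the cyclic wreath product costs at most $2/k$ in the exponent.** Put $R=R_d(Y)$. By (5), $R\ge|U|^{1/2}\ge(2k\cdot2^k)^{1/2}\ge2k$, because $2^k\ge2k$. So each of $R,R-1,\dots,R-k+1$ is at least $R/2$, and Lemma 5(e) gives
$$R_d(X)\ge\frac1kR(R-1)\cdots(R-k+1)\ge\frac1k\Big(\frac R2\Big)^k\ge\Big(\frac R4\Big)^k,$$
the last step because $2^k\ge k$. Since $|U|\ge2^k$, we have $4\le|U|^{2/k}$, so $R/4\ge|U|^{\alpha-2/k}$ and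
$$R_d(X)\ge|U|^{\alpha k-2}.$$

**Step 2: the symmetric wreath product costs at most another $2/k$.** As $k\ge8$ and $\alpha\ge\frac12$, $\alpha k-2\ge2$, so $R_d(X)\ge|U|^2>m$ by Lemma 8(i). Hence (4) applies, and with $m<|U|^2$,
$$R_d(H)\ge\Big(\frac{R_d(X)}m\Big)^m\ge|U|^{(\alpha k-4)m}=|V|^{\alpha-4/k},$$
since $|V|=|U|^{km}$. $\square$

## Proof of Theorem 2: $L$ rounds with $k=8L$

Let $d=b-1\ge2$ and $k=8L$, and let $p$ be a prime with $p\ge k2^{k+1}$. Put
$$U_0=\mathbb F_p^{d-1},\qquad H_0=GL_{d-1}(p),\qquad(H_\ell,U_\ell)=\Phi_k(H_{\ell-1},U_{\ell-1})\quad(1\le\ell\le L).$$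

**Step 1: the construction makes sense.** The group $H_0$ is nontrivial and transitive on nonzero vectors, hence irreducible, and $\nu(H_0)=2$. So (5) for $(H_0,U_0)$ reads $k2^{k+1}\le p^{d-1}$, which holds. By Lemma 8(iv) all $(H_\ell,U_\ell)$ are pairs satisfying (5).

**Step 2: $b(H_L)\le d$.** We count regular orbits, starting with $H_0$. A tuple of vectors spanning $U_0$ has trivial stabilizer in $H_0$. A tuple that does not span lies in a hyperplane, and a linear map that is the identity on this hyperplane and multiplication by $2$ on a complement is invertible, nontrivial, and fixes the tuple. So the $d$-tuples with trivial stabilizer are the spanning ones. View a $d$-tuple as a linear map $\mathbb F_p^d\to\mathbb F_p^{d-1}$ sending the standard basis to the tuple. Spanning tuples are the surjections, $H_0$ acts by composition, and two surjections are in the same orbit exactly when they have the same kernel, a line of $\mathbb F_p^d$; every line occurs. Hence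
$$R_d(H_0)=\frac{p^d-1}{p-1}\ge p^{d-1}=|U_0|.$$
We claim $R_d(H_\ell)\ge|U_\ell|^{1-4\ell/k}$ for $0\le\ell\le L$. The case $\ell=0$ is done. For the step from $\ell-1$ to $\ell$ apply Lemma 10 with $\alpha=1-4(\ell-1)/k$. This is allowed, because $k=8L\ge8$ and $\ell\le L$ give $\alpha\ge1-\frac{L-1}{2L}>\frac12$. In particular $R_d(H_L)\ge|U_L|^{1/2}\ge1$, so $b(H_L)\le d$.

**Step 3: $b(H_L)\ge d$.** This is what makes the base size exact. Every round consists of two wreath products, so by Lemma 5(c) $b(H_L)\ge b(H_1)\ge b(X)$ with $X=H_0\wr C_k$. Suppose $b(X)\le d-1$. Then some $\delta=(\delta_1,\dots,\delta_k)\in(U_0^{d-1})^k$ has trivial stabilizer in $X$. By Lemma 5(c) each $\delta_i$ has trivial stabilizer in $H_0$, so it spans $U_0$, and being a $(d-1)$-tuple it is a basis. All bases of $U_0$ form one $H_0$-orbit. So a generator $\sigma\neq1$ of $C_k$ has $\delta_{\sigma^{-1}(i)}$ and $\delta_i$ in the same $H_0$-orbit for all $i$, which contradicts Lemma 5(c). Thus $b(X)\ge d$, and $b(H_L)=d$.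

**Step 4: greedy sequences are long.** The argument of Step 2 shows that a base of $H_0$ is a spanning tuple, so $\gamma(H_0)\ge b(H_0)=d-1$. Applying Lemma 9 in each round gives $\gamma(H_L)\ge L+d-1$.

**Step 5: the primitive group.** Let $G=U_L{:}H_L$. By Lemma 4, $G$ is primitive, its minimal base size is $1+d=b$, and every greedy base has size at least $1+L+d-1=L+b-1$. $\blacksquare$

## Growth with the degree: proof of Proposition 3

Take $b=3$, that is $d=2$, in the construction. With $k=8L$, Bertrand's postulate lets us choose the prime $p$ with $k2^{k+1}\le p\le2k2^{k+1}$. Put $N_\ell=|U_\ell|$, so $N_0=p$ and the degree is $n=N_L$. All $N_\ell\ge16$ by (5). We bound $\log^*n$ from above by a multiple of $L$.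

**Step 1: one round raises $\log^*$ by at most $2$.** If $m$ is the multiplicity used in passing from $\ell$ to $\ell+1$, then by Lemma 8(i)
$$\log_2N_{\ell+1}=km\log_2N_\ell\le\frac{N_\ell^2\log_2N_\ell}{2k}\le N_\ell^3 .$$
Hence $\log_2\log_2N_{\ell+1}\le3\log_2N_\ell\le N_\ell$; the last inequality holds at $N_\ell=16$, where it says $12\le16$, and $x-3\log_2x$ is increasing for $x\ge16$. As $N_{\ell+1}\ge16$, both logarithms count, so $\log^*N_{\ell+1}=2+\log^*(\log_2\log_2N_{\ell+1})\le\log^*N_\ell+2$.

**Step 2: the start.** We first show $\log^*y\le y$ for real $y\ge1$, by induction on the value $\log^*y$. If $1\le y\le2$, then $\log^*y\le1\le y$. If $y>2$, then $\log_2y\ge1$ and $\log^*y=1+\log^*(\log_2y)\le1+\log_2y\le y$, since $\log_2y\le y-1$ for $y\ge2$. Consequently $\log^*x\le1+\log_2x$ for $x\ge2$. Now $\log_2p\le k+2+\log_2k\le2k+2=16L+2$, so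
$$\log^*p\le1+\log^*(16L+2)\le2+\log_2(16L+2)\le2+\log_2(18L)\le2+5+\log_2L\le L+7 .$$

**Step 3: conclusion.** Together, $\log^*n\le\log^*p+2L\le3L+7$. By Theorem 2 for this choice of $p$, the group has base size $3$ and every greedy base has size at least
$$L+2\ge\tfrac13(\log^*n-7)+2\ge\tfrac13\log^*n-\tfrac73 .$$
So $C=\frac73$ works. Since $n\ge p\ge k2^{k+1}$ with $k=8L$, the degree is arbitrarily large as $L$ grows. $\blacksquare$
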